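# Seventy-two points on a plane cubic, one for each noncollinear triple of flexes

## 1. Points labeled by flexes, by lines of flexes, by triangles of flexes

A smooth plane cubic has nine flexes (inflection points). There are $\binom93=84$ ways to pick three of them, and in $12$ cases the three lie on a line, so there are $72$ noncollinear triples. Let the cubic vary; its flexes and their triples vary with it. Can we attach to every cubic and every noncollinear triple of its flexes a point of that cubic, continuously, in such a way that the $72$ points on one cubic are always distinct?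

The natural first guess is **no**. The label is made out of flexes, and the only points that flexes seem to determine on a general cubic are flexes again: the line through two flexes meets the cubic in a third flex, the tangent at a flex meets it nowhere else. There are only nine of them, and we need $72$ points.

Let us fix the language before we test this guess. Let $\mathcal X$ be the space of nonzero homogeneous cubic polynomials $F$ in three variables, up to scaling, whose zero locus $C_F\subset\mathbb{CP}^2$ is nonsingular. Let
$$E=\{(F,x)\in\mathcal X\times\mathbb{CP}^2:\ x\in C_F\},\qquad \xi:E\to\mathcal X,\quad \xi(F,x)=F .$$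
This is a fiber bundle whose fibers are Riemann surfaces of genus $1$.

**Definition (multisection).** A multisection of degree $n$ is a covering map $\pi:\widetilde{\mathcal X}\to\mathcal X$ of degree $n$ together with a continuous injection $\iota:\widetilde{\mathcal X}\to E$ such that $\xi\circ\iota=\pi$. We also say that the covering *embeds in $E$ over $\mathcal X$*. Coverings are not assumed connected.

Our covering, of degree $72$, is
$$\widetilde{\mathcal X}^{\rm ncf}=\{(F,\{p,q,r\}):\ p,q,r \text{ are three noncollinear flexes of } C_F\}\longrightarrow\mathcal X .$$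
The question, which comes from the report "Topology of Arrangements and Representation Stability", is whether it embeds in $E$ over $\mathcal X$.

We use freely the group law: if a flex $o$ of $C_F$ is chosen as origin, then three points of $C_F$ (counted with multiplicity) are cut out by a line iff their sum is $0$. In particular the flexes are exactly the $3$-torsion points.

**Test 1: single flexes.** The covering of degree $9$ formed by the pairs $(F,p)$ with $p$ a flex embeds in $E$: map $(F,p)$ to $p$. The labels are the points.

**Test 2: collinear triples.** Consider the covering of degree $12$ formed by the pairs $(F,L)$ with $L$ a collinear triple of flexes. We claim that there is not even a continuous map $\iota$ from it to $E$ over $\mathcal X$, injective or not. Take $F_0=x^3+y^3+z^3$, $C=C_{F_0}$, and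
$$g[x:y:z]=[y:z:x],\qquad L=\{[0:1:-1],\,[1:-1:0],\,[1:0:-1]\}.$$
At $[0:1:-1]$ the tangent is $y+z=0$, and on it $F_0=x^3$, so this point is a flex. The three points of $L$ are permuted cyclically by $g$ and lie on $x+y+z=0$. So $gF_0=F_0$ and $gL=L$. The fixed points of $g$ in $\mathbb{CP}^2$ are $[1:\omega^k:\omega^{2k}]$ with $\omega=e^{2\pi i/3}$; there $F_0=3\ne0$, so $g$ has no fixed point on $C$. Write $C=\mathbb C/\Lambda$. An automorphism $z\mapsto\alpha z+\beta$ with $\alpha\neq1$ has a fixed point, so $g$ acts on $C$ as a translation by some $c\notin\Lambda$.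

Suppose $\iota$ exists, and define
$$I:PGL_3(\mathbb C)\to C,\qquad I(h)=h^{-1}\,\iota(hF_0,hL).$$
Then $I(hg)=g^{-1}h^{-1}\iota(hF_0,hL)=g^{-1}I(h)$. Since $\pi_1(PGL_3(\mathbb C))=\mathbb Z/3$ is finite and $\pi_1(C)$ is torsion-free, $I$ lifts to a continuous map $J:PGL_3(\mathbb C)\to\mathbb C$. The maps $h\mapsto J(hg)$ and $h\mapsto J(h)-c$ lift the same map to $C$, so they differ by a constant of $\Lambda$. Hence $J(hg)=J(h)-c'$ with a constant $c'\in c+\Lambda$, and $c'\neq0$. But $g^3=1$, so $J(h)=J(h)-3c'$, a contradiction.

So for lines of flexes the guess is right. For unordered pairs of flexes (degree $36$) it is right as well, but that takes tools which we build later; the proof is at the end of Section 9.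

**Test 3: what happens for triangles.** Call a noncollinear triple a triangle. The argument of Test 2 used a symmetry of one cubic that preserves the label and has no fixed point on the cubic. We shall see that a symmetry of a cubic that preserves a triangle is never a translation, so it has fixed points on the cubic and the argument says nothing. Whatever stopped lines does not stop triangles, and in fact the guess is wrong.

**Theorem A.** *There is a continuous injective map $\iota:\widetilde{\mathcal X}^{\rm ncf}\to E$ such that $\xi\circ\iota$ is the projection to $\mathcal X$.*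

Sections 2–5 prove this. The same method, together with a refinement of Test 2, decides exactly which coverings embed (Theorem B) and which degrees occur (Theorem C); that is Sections 6–10.

## 2. Markings: one torus for all cubics

The purpose of this section is to turn the question into one about a single torus with a group acting on it.

**The torus and the group.** Let $\mathbb T=\mathbb R^2/\mathbb Z^2$, let $\mathbb T[m]$ be its $m$-torsion subgroup, and let
$$\Gamma=\{x\mapsto Ax+b:\ A\in SL_2(\mathbb Z),\ b\in\mathbb T[3]\}.$$
Write $(A,b)$ for its elements and $A$ for $(A,0)$. The group $\Gamma$ acts on $\mathbb T$, preserves $\mathbb T[3]$, and acts on the upper half plane $\mathfrak H$ by $(A,b)\tau=A\tau$ (Möbius action). The kernel of $\Gamma\to PSL_2(\mathbb Z)$ is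
$$N=\{(\pm1,b)\},\qquad |N|=18,\qquad \Gamma/N=PSL_2(\mathbb Z),$$
so $N$ is normal. The stabilizer $\Gamma_\tau$ of any $\tau\in\mathfrak H$ contains $N$. Put
$$S=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad U=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad R=SU=\begin{pmatrix}0&-1\\1&1\end{pmatrix},\quad \rho=e^{2\pi i/3}.$$
Then $S^2=-1$; and $R^2-R+1=0$, so $R^3=-1$ and $R$ has order $6$. Classically, $\Gamma_i=\mathbb T[3]\rtimes\langle S\rangle$ has order $36$ and $\Gamma_\rho=\mathbb T[3]\rtimes\langle R\rangle$ has order $54$.

**Definition (marking).** A marking of $C_F$ is an orientation-preserving isomorphism of real Lie groups $\theta:C_F\to\mathbb T$, for the group law on $C_F$ whose origin is some flex $o=\theta^{-1}(0)$. Let $\hat{\mathcal X}$ be the set of pairs $(F,\theta)$ with $\theta$ a marking of $C_F$.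

*Example.* Take the Weierstrass cubic of a lattice $\mathbb Z+\mathbb Z\lambda$ with $\operatorname{Im}\lambda>0$, identified with $\mathbb C/(\mathbb Z+\mathbb Z\lambda)$. Its point at infinity is a flex, and $a+b\lambda\mapsto(a,b)$ is a marking.

Since the flexes are the $3$-torsion points, $\theta(\{\text{flexes}\})=\mathbb T[3]$ for every marking.

**Step 1: $\Gamma$ acts simply transitively on the markings of $C_F$.** Let $\theta,\theta'$ be markings with origins $o,o'$. The group law with origin $o'$ is the one with origin $o$, translated, so $\theta'\theta^{-1}(x)=A(x-\theta(o'))$ with $A$ an automorphism of $\mathbb T$, that is, $A\in GL_2(\mathbb Z)$. Orientation gives $\det A=1$, and $\theta(o')\in\mathbb T[3]$ since $o'$ is a flex. So $\theta'\theta^{-1}\in\Gamma$. Conversely, for $\gamma=(A,b)\in\Gamma$ the map $\gamma\theta$ is an isomorphism for the group law with origin $\theta^{-1}(-A^{-1}b)$, which is a flex; so $\gamma\theta$ is a marking. If $\gamma\theta=\theta$ then $\gamma=1$.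

**Step 2: $\hat{\mathcal X}\to\mathcal X$ is a principal $\Gamma$-covering.** Over a small ball $U_0\subset\mathcal X$ choose continuously a flex $o$, an oriented basis $e_1,e_2$ of $H_1(C_F;\mathbb Z)$ and a nonzero holomorphic $1$-form $\omega_F$ (a Poincaré residue). Define $\theta_F(p)=(a,b)$ by
$$\int_o^p\omega_F\equiv a\int_{e_1}\omega_F+b\int_{e_2}\omega_F\quad\text{modulo periods}.$$
By Abel's theorem this is a marking, and $\theta_{F*}e_1,\theta_{F*}e_2$ is the standard basis of $H_1(\mathbb T)=\mathbb Z^2$. The map $(F,p)\mapsto(F,\theta_F(p))$ from $E|_{U_0}$ to $U_0\times\mathbb T$ is a continuous bijection, and it is proper because $E|_K$ is compact for compact $K\subset U_0$; so it is a homeomorphism. Two such families differ by $F\mapsto\theta'_F\theta_F^{-1}\in\Gamma$. This map is locally constant: $(F,x)\mapsto\theta'_F\theta_F^{-1}(x)$ is continuous and $\mathbb T$ is compact, so nearby $F$ give uniformly close elements of $\Gamma$; and two sufficiently close elements $(A,b),(A',b')$ are equal, since first $b=b'$ ($\mathbb T[3]$ is discrete), and then $A-A'$ is an endomorphism of $\mathbb T$ with image in a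 small neighborhood of $0$, hence trivial. So the local families $\theta_F$ serve as local sections, and they give $\hat{\mathcal X}$ the structure of a principal $\Gamma$-covering of $\mathcal X$.

The same argument shows: a map $y\mapsto(F_y,\theta_y)$ from a space $Y$ to $\hat{\mathcal X}$ is continuous if $F_y$ depends continuously on $y$ and $\theta_y(p)$ depends continuously on $(y,p)$, $p\in C_{F_y}$.

We note that *every* marking is given by the formula of Step 2: given $\theta$, take $o=\theta^{-1}(0)$ and the basis $e_1,e_2$ that $\theta_*$ sends to the standard basis. Formula and $\theta$ then differ by an automorphism of $\mathbb T$ that is trivial on $H_1$, hence by the identity.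

**Step 3: the modulus as an equivariant map $\tau:\hat{\mathcal X}\to\mathfrak H$.** For $(F,\theta)$ let $e_1,e_2$ be the basis that $\theta_*$ sends to the standard basis, and define $\tau=\tau(F,\theta)$ by
$$-\bar\tau=\lambda:=\frac{\int_{e_2}\omega}{\int_{e_1}\omega}.$$
Since $(e_1,e_2)$ is oriented, $\operatorname{Im}\lambda>0$, so $\tau\in\mathfrak H$; the ratio does not depend on the choice of $\omega$. Let $A=\begin{pmatrix}a&b\\c&d\end{pmatrix}$. Replacing $\theta$ by $(A,\cdot)\theta$ replaces the basis by the one with coordinates the columns of $A^{-1}=\begin{pmatrix}d&-b\\-c&a\end{pmatrix}$, namely $(de_1-ce_2,\ -be_1+ae_2)$. So $\lambda$ is replaced by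
$$\frac{-b+a\lambda}{d-c\lambda}=\frac{-b-a\bar\tau}{d+c\bar\tau}=-\overline{\left(\frac{a\tau+b}{c\tau+d}\right)}.$$
Hence $\tau:\hat{\mathcal X}\to\mathfrak H$ is continuous and $\Gamma$-equivariant. The sign and the bar in the definition are there precisely to make this so.

In the coordinate $z=a+b\lambda$, the matrix $S$ sends $(a,b)$ to $(-b,a)$, which for $\tau=i$ (so $\lambda=i$) is multiplication by $i$. And $R$ sends $(a,b)$ to $(-b,a+b)$, which for $\tau=\rho$ (so $\lambda=-\bar\rho=e^{\pi i/3}$, $\lambda^2=\lambda-1$) is multiplication by $\lambda$, a rotation by $60^\circ$. So $\Gamma_i$ and $\Gamma_\rho$ are the symmetries of the square and the hexagonal torus that preserve the nine flexes.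

**Step 4: coverings from $\Gamma$-sets.** For a finite $\Gamma$-set $T$ let
$$\widetilde{\mathcal X}_T=(\hat{\mathcal X}\times T)/\Gamma ,$$
a covering of $\mathcal X$ of degree $|T|$. *Example:* $T=\mathbb T[3]$ gives the covering by flexes, via $[(F,\theta),t]\mapsto(F,\theta^{-1}(t))$.

Three distinct flexes are collinear iff they sum to $0$. In $\mathbb T[3]\cong\mathbb F_3^2$, three distinct elements $p,q,r$ sum to $0$ iff $r=-(p+q)=p+2(q-p)$, i.e. iff they form an affine line. Put
$$T^{\rm ncf}=\{\text{noncollinear 3-element subsets of }\mathbb T[3]\},\qquad |T^{\rm ncf}|=72 .$$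
The map $[(F,\theta),t]\mapsto(F,\theta^{-1}(t))$ is well defined, because $(\gamma\theta)^{-1}(\gamma t)=\theta^{-1}(t)$; it is bijective on fibers and continuous by the local sections, so it is an isomorphism of coverings
$$\widetilde{\mathcal X}_{T^{\rm ncf}}\cong\widetilde{\mathcal X}^{\rm ncf}.\tag{1}$$

Let $\mathrm{Inj}(T,\mathbb T)\subset\mathbb T^T$ be the space of injections $T\to\mathbb T$, with the action $\gamma\cdot f=\gamma\circ f\circ\gamma^{-1}$. Being fixed by $\gamma$ means $f(\gamma t)=\gamma f(t)$.

**Lemma 1.** *If there is a continuous $\Gamma$-equivariant map $\Phi:\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$, then $\widetilde{\mathcal X}_T$ admits a continuous injection into $E$ over $\mathcal X$.*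

*Proof.* Put
$$\iota([(F,\theta),t])=\bigl(F,\ \theta^{-1}\bigl(\Phi(\tau(F,\theta))(t)\bigr)\bigr).$$
Write $\tau=\tau(F,\theta)$. Replacing $((F,\theta),t)$ by $((F,\gamma\theta),\gamma t)$ gives $\theta^{-1}\gamma^{-1}\bigl(\Phi(\gamma\tau)(\gamma t)\bigr)$, and $\Phi(\gamma\tau)(\gamma t)=\gamma\,\Phi(\tau)(\gamma^{-1}\gamma t)=\gamma\,\Phi(\tau)(t)$; so the result is $\theta^{-1}(\Phi(\tau)(t))$ again and $\iota$ is well defined. It is continuous, since $\theta$ can be chosen continuously locally. It is injective on each fiber since $\Phi(\tau)$ is injective, and it lies over $\mathcal X$, so it is injective. $\square$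

## 3. Thirds of $p+q+r$, and why rigid labels fail

The simplest $\Phi$ would be a constant one: a single injection $f:T^{\rm ncf}\to\mathbb T$ fixed by all of $\Gamma$. The numbers make this look promising. A triangle $t=\{p,q,r\}$ has sum $s=p+q+r\neq0$ in $\mathbb T[3]$, so let us look for a "centroid": a point $y$ with $3y=s$. The points that occur are those of $\mathbb T[9]\setminus\mathbb T[3]$, and there are $81-9=72$ of them. The match is even finer. $SL_2(\mathbb Z)$ is transitive on the eight nonzero elements of $\mathbb T[3]$, so exactly $72/8=9$ triangles have a given sum $s\ne0$, and there are exactly nine points $y$ with $3y=s$.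

What fails is the choice among the nine thirds. Let $t=\{0,(\tfrac13,0),(0,\tfrac13)\}$ and choose $y=(\tfrac19,\tfrac19)$, the honest centroid of the obvious triangle in $\mathbb R^2$. The matrix $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ acts trivially on $\mathbb T[3]$, so it fixes $t$, but it moves $y$ to $(\tfrac49,\tfrac19)$. No other choice of $f$ can repair this:

**Remark.** *No constant equivariant $\Phi$ exists for $T^{\rm ncf}$.* The values of such a $\Phi$ (as points of $\mathbb T$) would be fixed by $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\3&1\end{pmatrix}$, which act trivially on $T^{\rm ncf}$. The first fixes $(x_1,x_2)$ iff $3x_2=0$, the second iff $3x_1=0$. So all $72$ distinct values would lie in $\mathbb T[3]$, which has $9$ points.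

So the $72$ points cannot stay in constant position relative to the flexes. This is what the first guess noticed: rigidly attached points are flexes. (Note that $\mathbb T[9]\setminus\mathbb T[3]$ is itself a $\Gamma$-set of size $72$ and gives a multisection of degree $72$, with constant $\Phi$; but as a $\Gamma$-set it is not $T^{\rm ncf}$, since $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ acts trivially on one and not on the other. The degree is no obstruction.)

The way out is to let the points move with $\tau$. The matrix $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ has no fixed point in $\mathfrak H$, so it imposes no condition on any single value $\Phi(\tau)$; it only relates $\Phi(\tau)$ to $\Phi(\tau+3)$. The conditions on a single value come from the stabilizers: $\Phi(\tau)$ must be fixed by $\Gamma_\tau$. For most $\tau$ this is $N$; it is larger only on the orbits of $i$ and $\rho$. So one should solve the problem at $i$ and at $\rho$, join the two solutions by a path of $N$-equivariant injections, and spread the result over $\mathfrak H$ with the fundamental domain of $PSL_2(\mathbb Z)$.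

## 4. The two elliptic points decide

**Definition ($N$-free).** A $\Gamma$-set $T$ is $N$-free if $N$ acts freely on it.

*Examples.* The set of lines in $\mathbb F_3^2=\mathbb T[3]$ is not $N$-free: a line is fixed by the translations along it. The set of pairs $\{p,q\}$ is not $N$-free: $(-1,p+q)$ swaps $p$ and $q$. That $T^{\rm ncf}$ is $N$-free will be shown in Section 5.

The points of $\mathbb T$ with nontrivial $N$-stabilizer are exactly those of $\mathbb T[6]$: nontrivial translations have no fixed points, and $(-1,b)$ fixes $x$ iff $2x=b$, where $b$ ranges over $\mathbb T[3]$.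

**Proposition 2.** *Let $T$ be a finite $N$-free $\Gamma$-set that admits a $\Gamma_\rho$-equivariant injection $f_\rho:T\to\mathbb T$. Then there is a continuous $\Gamma$-equivariant $\Phi:\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$, all of whose values have image in $\mathbb T\setminus\mathbb T[6]$.*

*Proof.* If $T=\emptyset$ there is nothing to do. Let $I_N\subset\mathrm{Inj}(T,\mathbb T)$ be the set of $N$-equivariant injections, i.e. the $N$-fixed points. Since $N$ is normal, $\Gamma$ preserves $I_N$; since $N$ acts trivially on $I_N$, the quotient $PSL_2(\mathbb Z)$ acts on it. If $f\in I_N$ and $nf(t)=f(t)$ with $1\neq n\in N$, then $f(nt)=f(t)$, so $nt=t$, against freeness. So every $f\in I_N$ has image in $\mathbb T\setminus\mathbb T[6]$.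

**Step (i): $I_N$ is path connected.** This is what allows us to join the solutions at $\rho$ and $i$. Let $t_1,\dots,t_k$ represent the $N$-orbits of $T$. An $f\in I_N$ is determined by $y_j=f(t_j)$, since $f(nt_j)=ny_j$; conversely, as $N$ is free on $T$, any $(y_j)\in\mathbb T^k$ defines an $N$-equivariant map, and this map is injective iff
$$y_j\ne ny_j\ \ (1\ne n\in N),\qquad y_j\neq ny_l\ \ (j\ne l,\ n\in N).$$
So $I_N$ is $\mathbb T^k$ minus finitely many closed sets. The set $\{y_j=ny_j\}$ is empty if $n$ is a translation, and restricts $y_j$ to four values if $n=(-1,b)$; the set $\{y_j=ny_l\}$ is the graph of $y_j$ as a function of $y_l$. Each nonempty excluded set is thus a closed submanifold of real codimension $2$. Removing a closed submanifold of codimension $2$ from a connected manifold leaves it path connected: a path between two points of the complement can be made smooth and transverse to the submanifold, and a transverse path misses it, as $1<2$. Remove the submanifolds one at a time.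

**Step (ii): there is a $\Gamma_i$-fixed $f_i\in I_N$.** This is the solution at $i$; it needs no hypothesis beyond $N$-freeness. First, $\Gamma_i$ acts freely on $T$. A stabilizer in $\Gamma_i$ meets $N$ trivially, so a nontrivial element of it has linear part $\pm S$. Its square has linear part $S^2=-1$, so it is a nontrivial element of $N$ in the same stabilizer, which is impossible. Next, every nontrivial element of $\Gamma_i$ has finitely many fixed points on $\mathbb T$: translations have none, and $\det(A-1)\neq0$ for $1\neq A\in\langle S\rangle$ (the value is $2$ for $\pm S$ and $4$ for $-1$). So we can choose points $y_1,y_2,\dots$ of $\mathbb T$ with trivial $\Gamma_i$-stabilizer and in distinct $\Gamma_i$-orbits, one for each $\Gamma_i$-orbit $\Gamma_it_j$ of $T$. Then $f_i(\gamma t_j)=\gamma y_j$ is a well-defined $\Gamma_i$-equivariant injection.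

**Step (iii): gluing over the fundamental domain.** The hypothesis gives $f_\rho\in I_N$, fixed by $\Gamma_\rho$. By (i) choose a continuous path $\Psi$ in $I_N$, parametrized by the arc $\{|\tau|=1,\ -\frac12\le\operatorname{Re}\tau\le0\}$ from $\rho$ to $i$, with
$$\Psi(\rho)=f_\rho,\qquad\Psi(i)=f_i.$$
Extend it to $\{|\tau|=1,\ |\operatorname{Re}\tau|\le\frac12\}$ by
$$\Psi(-1/\tau)=S\cdot\Psi(\tau).$$
On $|\tau|=1$ the map $\tau\mapsto-1/\tau=-\bar\tau$ is the left-right reflection. The extension is consistent at $i$ because $S\cdot f_i=f_i$. The formula then holds on the whole arc because $S^2=-1\in N$ acts trivially on $I_N$.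

Let $D=\{|\operatorname{Re}\tau|\le\frac12,\ |\tau|\ge1\}$. Extend along vertical lines:
$$\Phi(x+iy)=\Psi\bigl(x+i\sqrt{1-x^2}\bigr)\qquad(x+iy\in D).$$
Every $\tau'\in\mathfrak H$ is $\gamma\tau$ with $\tau\in D$, $\gamma\in\Gamma$; put $\Phi(\tau')=\gamma\cdot\Phi(\tau)$.

*Well-definedness.* If $\gamma\tau=\gamma_1\tau_1$ with $\tau,\tau_1\in D$, put $\delta=\gamma_1^{-1}\gamma$. So we need
$$\Phi(\tau_1)=\delta\cdot\Phi(\tau)\qquad\text{whenever }\tau,\tau_1\in D,\ \delta\in\Gamma,\ \delta\tau=\tau_1.\tag{2}$$
Two such $\delta$ differ by an element of $\Gamma_\tau$ on the right. So if (2) holds for one $\delta$ with $\delta\tau=\tau_1$, and $\Phi(\tau)$ is fixed by $\Gamma_\tau$, then it holds for all of them. By Serre (*A Course in Arithmetic*, Ch. VII, Thm. 1) one of the following holds: $\tau_1=\tau$; or $\operatorname{Re}\tau=\mp\frac12$ and $\tau_1=\tau\pm1$; or $|\tau|=1$ and $\tau_1=-1/\tau$. Moreover the stabilizers in $PSL_2(\mathbb Z)$ of points of $D$ are trivial except for $\langle S\rangle$ at $i$, $\langle SU\rangle$ at $\rho$, and $\langle US\rangle=S\langle SU\rangle S^{-1}$ at $\rho+1=-1/\rho=S\rho$. So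 three checks suffice.

- $\Phi(\tau)$ is fixed by $\Gamma_\tau$ for $\tau\in D$. At $i$ and $\rho$ this holds because $\Phi(i)=f_i$ and $\Phi(\rho)=f_\rho$. At $\rho+1=S\rho$ it holds because $\Phi(\rho+1)=S\cdot f_\rho$ is fixed by $S\Gamma_\rho S^{-1}=\Gamma_{\rho+1}$. Elsewhere $\Gamma_\tau=N$, and $\Phi(\tau)\in I_N$.
- $\Phi(-1/\tau)=S\cdot\Phi(\tau)$ for $|\tau|=1$, $\tau\in D$. This is the construction of $\Psi$.
- $\Phi(\tau+1)=U\cdot\Phi(\tau)$ for $\tau\in D$, $\operatorname{Re}\tau=-\frac12$. By the vertical extension, $\Phi(\tau)=f_\rho$ and $\Phi(\tau+1)=\Psi(\rho+1)=S\cdot f_\rho$. Since $R=SU\in\Gamma_\rho$, we have $SU\cdot f_\rho=f_\rho$, so $U\cdot f_\rho=S^{-1}\cdot f_\rho=S\cdot f_\rho$. (The case $\tau_1=\tau-1$ is the inverse of this one.)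

So $\Phi$ is well defined, and equivariant by construction. It is continuous on each closed set $\gamma D$, and these sets form a locally finite cover of $\mathfrak H$, so $\Phi$ is continuous. Its values lie in $I_N$, so their images avoid $\mathbb T[6]$. $\square$

The third check is the place where the side walls $\operatorname{Re}\tau=\pm\frac12$ could have caused a second condition. They do not, because the relation $U=S^{-1}R$ expresses the gluing of the walls through the gluing of the arc and the symmetry at $\rho$.

## 5. The seventy-two triangles under the hexagonal symmetry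

It remains to check the hypotheses of Proposition 2 for $T=T^{\rm ncf}$.

The group $\Gamma$ acts on $\mathbb T[3]\cong\mathbb F_3^2$ by affine maps of determinant $1$. An element $(A,b)$ acts trivially iff $b=0$ and $A\equiv1$ mod $3$. Modulo $3$ we have $-1\not\equiv1$, so $S$ (with $S^2=-1$) still has order $4$; and $R^3=-1\not\equiv1$, $R^2=R-1=\begin{pmatrix}-1&-1\\1&0\end{pmatrix}\not\equiv1$, so $R$ still has order $6$. Hence the finite groups $N,\Gamma_i,\Gamma_\rho$ act faithfully on $\mathbb T[3]$.

**Step 1: which symmetries preserve a triangle.** Let $g\neq1$ lie in $N$, $\Gamma_i$ or $\Gamma_\rho$ and preserve $t=\{p,q,r\}\in T^{\rm ncf}$. We claim: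

- $g$ permutes $t$ cyclically and has order $3$;
- $g$ is not a translation;
- $g$ has no fixed point in $\mathbb T[3]$.

An affine map of $\mathbb F_3^2$ is determined by its values on the affine frame $(p,q,r)$, so by faithfulness $g$ permutes $t$ nontrivially. If $g$ fixed $p$ and swapped $q,r$, its linear part would swap the basis $q-p,\ r-p$ and have determinant $-1\neq1$ in $\mathbb F_3$. So $g$ is a $3$-cycle on $t$, and $g^3$ fixes the frame, so $g^3=1$. The orbits of a nontrivial translation of $\mathbb F_3^2$ are lines, so $g$ is not a translation. Suppose $g$ has a fixed point in $\mathbb T[3]$; take it as origin (this does not change the sum of three points, as $3\cdot x=0$). Then $g$ is linear over $\mathbb F_3$ with $(g-1)^3=g^3-1=0$, so $g-1$ is nilpotent on a plane and $(g-1)^2=0$. Hence $p+gp+g^2p=(1+g+g^2)p=(g-1)^2p=0$, because $-2=1$ in $\mathbb F_3$, and $t$ would be collinear. This proves the claims.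

Consequences. First, $N$ **acts freely on** $T^{\rm ncf}$: the elements $(-1,b)$ have order $2$, so the elements of order $3$ in $N$ are translations. Second, the stabilizer of a triangle in $\Gamma_\rho$ embeds in the group of cyclic permutations of it, so it is trivial or of order $3$. If it has order $3$, a generator $g=(A,b)$ is not a translation, so $A\in\langle R\rangle$ has order $3$, i.e. $A=R^{\pm2}$; and having no fixed point on $\mathbb T[3]$ means $b\notin(A-1)\mathbb T[3]$.

**Step 2: the orbits of $\Gamma_\rho$ on $T^{\rm ncf}$ are one of size $18$ and one free orbit of size $54$.** Let $A=R^{\pm2}$. Then $\operatorname{tr}A=-1$, so $A^2+A+1=0$, and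
$$(A-1)^2=A^2-2A+1=-3A\equiv0\pmod 3,\qquad A-1\not\equiv0\pmod3 .$$
So on $\mathbb T[3]$ the map $A-1$ has rank $1$ and $\ker(A-1)=\operatorname{im}(A-1)$.

Consider all $g=(A,b)$ with $A=R^{\pm2}$ and $b\in\mathbb T[3]\setminus(A-1)\mathbb T[3]$. There are $2\cdot6=12$. Each has order $3$, since $g^3=(1,(1+A+A^2)b)=1$. The inverse of such an element is again one, because it has linear part $R^{\mp2}$ and no fixed point on $\mathbb T[3]$. So they form $6$ subgroups of order $3$. Each $g$ has no fixed point on $\mathbb T[3]$, so it has exactly three orbits there, each of size $3$, and these are the only $g$-invariant triples.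

Each of these orbits is noncollinear. Put $d=gx-x=(A-1)x+b$. Then $g^2x-gx=Ad$, so the three points are $x,\ x+d,\ x+d+Ad$, with sum $3x+2d+Ad=Ad-d$. They are collinear iff $(A-1)d=0$, i.e. iff $(A-1)x+b\in\ker(A-1)=\operatorname{im}(A-1)$, i.e. iff $b\in\operatorname{im}(A-1)$, which is excluded.

So each of the $6$ subgroups fixes exactly $3$ triangles, and triangles for different subgroups are different since stabilizers have order at most $3$. Exactly $18$ triangles have a stabilizer of order $3$. An orbit of such triangles has $54/3=18$ elements, so they form a single orbit. The other $72-18=54$ triangles form a single free orbit.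

*Picture.* On the hexagonal torus ($\lambda=e^{\pi i/3}$), the nine flexes are the vertices of the triangulation by small equilateral triangles of side $\frac13$. It has $9$ faces $\{x,\ x+(\tfrac13,0),\ x+(0,\tfrac13)\}$ pointing up, with sum $(\frac13,\frac13)$, and $9$ faces $\{x+(\tfrac13,0),\ x+(0,\tfrac13),\ x+(\tfrac13,\tfrac13)\}$ pointing down, with sum $(\frac23,\frac23)$. The nonzero sums show that the faces are noncollinear and that up and down faces differ as triples. Let $g=(R^2,(\tfrac13,0))$, with $R^2(a,b)=(-a-b,a)$. It sends $0\mapsto(\frac13,0)\mapsto(0,\frac13)\mapsto0$, and it fixes $(\frac19,\frac19)$: it is the rotation by $120^\circ$ about the center of a face. Since $\Gamma_\rho$ permutes the $18$ faces, the orbit of size $18$ consists exactly of the faces, and at $\rho$ the honest centroid of Section 3 does work for them.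

**Step 3: the injection $f_\rho$.** Let $t'$ lie in the $18$-orbit, with stabilizer $\langle g\rangle$, $g=(A,b)$ as above. Since $\det(1-A)=2-\operatorname{tr}A=3\neq0$, the map $1-A$ is onto $\mathbb T$, so there is $y'\in\mathbb T$ with $(1-A)y'=b$, i.e. $gy'=y'$.

The stabilizer of $y'$ in $\Gamma_\rho$ is exactly $\langle g\rangle$. Indeed it contains no nontrivial translation, so it embeds in $\langle R\rangle\cong\mathbb Z/6$ by the linear part. If it were larger than $\langle g\rangle$, it would map onto $\langle R\rangle$ and contain some $(R,c)$. Then $(R-1)y'=-c\in\mathbb T[3]$; as $\det(R-1)=2-\operatorname{tr}R=1$, this gives $y'\in\mathbb T[3]$. But $g$ has no fixed point in $\mathbb T[3]$.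

Choose $t''$ in the free orbit, and $y''\in\mathbb T$ with trivial $\Gamma_\rho$-stabilizer; all but finitely many points qualify, because $\det(B-1)\neq0$ for $1\neq B\in\langle R\rangle$ and translations have no fixed points. Define
$$f_\rho(\gamma t')=\gamma y',\qquad f_\rho(\gamma t'')=\gamma y''\qquad(\gamma\in\Gamma_\rho).$$
Since $t',y'$ have the same stabilizer, and so do $t'',y''$, this is well defined and injective on each orbit; the two image orbits are disjoint because their points have stabilizers of different orders. So $f_\rho:T^{\rm ncf}\to\mathbb T$ is a $\Gamma_\rho$-equivariant injection.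

**Proof of Theorem A.** By Steps 1 and 3, Proposition 2 applies to $T^{\rm ncf}$. Lemma 1 gives a continuous injection $\widetilde{\mathcal X}_{T^{\rm ncf}}\to E$ over $\mathcal X$, and (1) identifies $\widetilde{\mathcal X}_{T^{\rm ncf}}$ with $\widetilde{\mathcal X}^{\rm ncf}$. $\blacksquare$

## 6. Which coverings embed, and in which degrees

For a finite $\Gamma$-set $T$ let
$$T^{\rm sing}=\{t\in T:\ \mathrm{Stab}_N(t)\neq1\},\qquad T^{\rm fr}=T\setminus T^{\rm sing}.$$
Both are $\Gamma$-stable, since $\mathrm{Stab}_N(\gamma t)=\gamma\,\mathrm{Stab}_N(t)\,\gamma^{-1}$. *Examples:* for $T=\mathbb T[3]$ all of $T$ is singular ($x$ is fixed by $(-1,2x)$); for $T^{\rm ncf}$ nothing is.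

**Theorem B.** *A finite covering $\widetilde{\mathcal X}\to\mathcal X$ admits a continuous injection into $E$ over $\mathcal X$ iff it is isomorphic to $\widetilde{\mathcal X}_T$ for a finite $\Gamma$-set $T$ such that*

*(a) $T^{\rm sing}$ admits a $\Gamma$-equivariant injection into $\mathbb T[6]$;*

*(b) $T^{\rm fr}$ admits a $\Gamma_\rho$-equivariant injection into $\mathbb T$.*

**Theorem C.** *A multisection of degree $n\ge1$ exists iff $n\bmod108\in\{0,9,27,36,72,81,99\}$.*

**Sufficiency in Theorem B.** Let $j:T^{\rm sing}\to\mathbb T[6]$ be as in (a). By (b), Proposition 2 applies to $T^{\rm fr}$ and gives $\Phi:\mathfrak H\to\mathrm{Inj}(T^{\rm fr},\mathbb T\setminus\mathbb T[6])$. The images of $j$ and $\Phi(\tau)$ are disjoint, so $\tau\mapsto j\sqcup\Phi(\tau)$ is a continuous $\Gamma$-equivariant map $\mathfrak H\to\mathrm{Inj}(T,\mathbb T)$. Apply Lemma 1.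

Necessity takes the next three sections. The plan is that of Test 2: look at a multisection through markings, lift to the plane using a finite fundamental group, and let symmetries of finite order act on the lifts.

## 7. The space of marked cubics is $PGL_3(\mathbb C)\times\mathfrak H$

The purpose here is to show that $\hat{\mathcal X}$ is connected and has finite fundamental group. The group $PGL_3(\mathbb C)$ acts continuously on $\hat{\mathcal X}$ by
$$g(F,\theta)=(gF,\theta g^{-1}),\qquad C_{gF}=gC_F ;$$
this makes sense because $g$ maps flexes to flexes and is biholomorphic from $C_F$ to $C_{gF}$. The action commutes with $\Gamma$ and preserves $\tau$, since $g$ carries holomorphic $1$-forms and their periods along.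

**Step 1: the action is free.** If $g(F,\theta)=(F,\theta)$ then $\theta g^{-1}=\theta$, so $g$ is the identity on $C_F$. A line meets $C_F$ in at most three points, so $C_F$ contains four points no three of which are collinear. A projectivity fixing them is $1$.

**Step 2: it is transitive on the fibers of $\tau$.** Let $\tau(F,\theta)=\tau(F',\theta')$ and $\lambda=-\bar\tau$. By the note after Step 2 of Section 2, each of $\theta,\theta'$ is the Abel–Jacobi isomorphism onto $\mathbb C/(\mathbb Z+\mathbb Z\lambda)$ (after scaling $\omega$ so that $\int_{e_1}\omega=1$) followed by $a+b\lambda\mapsto(a,b)$. So $f=\theta'^{-1}\theta:C_F\to C_{F'}$ is biholomorphic, and it maps the flex $o=\theta^{-1}(0)$ to the flex $o'=\theta'^{-1}(0)$. Since the tangent at a flex cuts out three times the flex, $f$ pulls $\mathcal O(1)|_{C_{F'}}\cong\mathcal O(3o')$ back to $\mathcal O(3o)\cong\mathcal O(1)|_{C_F}$. For a smooth cubic $C$ the restriction $H^0(\mathbb P^2,\mathcal O(1))\to H^0(C,\mathcal O(1))$ is an isomorphism: it is injective as $C$ lies on no line, and both sides have dimension $3$ by Riemann–Roch. So $f$ acts on linear forms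 by a linear isomorphism, that is, $f$ is the restriction of some $g\in PGL_3(\mathbb C)$. Then $gC_F=C_{F'}$, so $gF=F'$ up to scaling, and $\theta g^{-1}=\theta f^{-1}=\theta'$. So $g(F,\theta)=(F',\theta')$.

**Step 3: $\tau$ has a continuous section $s$.** For $\tau\in\mathfrak H$ and $\lambda=-\bar\tau$ take the Weierstrass cubic of $\mathbb Z+\mathbb Z\lambda$, whose coefficients $g_2,g_3$ are continuous in $\tau$, with the flex at infinity as origin and the marking $a+b\lambda\mapsto(a,b)$. The map that sends $(\tau,(a,b))$ to the point with parameter $a+b\lambda$ is a continuous bijection onto the pairs ($\tau$, point of the cubic), and it is proper over $\mathfrak H$, so its inverse is continuous: the marking is continuous in $\tau$. By construction $\tau(s(\tau))=\tau$.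

**Step 4: conclusion.** The map
$$PGL_3(\mathbb C)\times\mathfrak H\to\hat{\mathcal X},\qquad(g,\tau)\mapsto g\,s(\tau)$$
is continuous. It is surjective by Step 2. It is injective: $\tau(g\,s(\tau))=\tau$ recovers $\tau$, and then Step 1 recovers $g$. Both sides are manifolds of real dimension $18$ ($16+2$ on the left; on the right $\hat{\mathcal X}$ covers the open subset $\mathcal X$ of $\mathbb{CP}^9$). By invariance of domain it is a homeomorphism. Hence $\hat{\mathcal X}$ is connected, and
$$\pi_1(\hat{\mathcal X})\cong\pi_1(PGL_3(\mathbb C))\cong\mathbb Z/3,$$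
generated by a loop in a $PGL_3(\mathbb C)$-orbit.

## 8. Every multisection comes from a $\Gamma$-set

Let $(\widetilde{\mathcal X},\pi,\iota)$ be a multisection of degree $n\ge1$. (A covering of degree $0$ is $\widetilde{\mathcal X}_\emptyset$, and (a), (b) are empty conditions.) We show that its pullback to $\hat{\mathcal X}$ is trivial.

**Step 1: a $PGL_3(\mathbb C)$-loop acts trivially on the fibers of $\pi$.** Fix $F\in\mathcal X$ and regard $\iota(\pi^{-1}(F'))$ as an $n$-element subset of $C_{F'}$. The map
$$g\mapsto g^{-1}\iota(\pi^{-1}(gF))$$
is continuous from $PGL_3(\mathbb C)$ to the space of $n$-element subsets of $C_F$. That space is a finite-dimensional aspherical manifold, because its finite covering, the ordered configuration space of the torus, is aspherical (Fadell–Neuwirth, *Configuration spaces*, Math. Scand. 10 (1962)). So its fundamental group is torsion-free: a subgroup $\mathbb Z/q$ with $q>1$ would give a covering that is a finite-dimensional $K(\mathbb Z/q,1)$, and there is none, since $\mathbb Z/q$ has nonzero homology in infinitely many degrees. Hence the induced map on $\pi_1(PGL_3(\mathbb C))=\mathbb Z/3$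 is trivial.

Let $(g_u)_{0\le u\le1}$ be a loop in $PGL_3(\mathbb C)$ based at $1$. The loop of subsets $g_u^{-1}\iota(\pi^{-1}(g_uF))$ is null-homotopic, so following its points around induces the trivial permutation. Now let $y_u\in\widetilde{\mathcal X}$ be the lift of the loop $u\mapsto g_uF$ starting at $y_0\in\pi^{-1}(F)$. The point $g_u^{-1}\iota(y_u)$ follows the moving set, so it returns to its start: $\iota(y_1)=\iota(y_0)$. As $\iota$ is injective, $y_1=y_0$.

**Step 2: the $\Gamma$-set.** By Section 7, $\pi_1(\hat{\mathcal X})$ is generated by a loop $u\mapsto g_u(F,\theta)$, which lies over $u\mapsto g_uF$. By Step 1 it acts trivially on the fibers of the pullback $\hat{\mathcal X}\times_{\mathcal X}\widetilde{\mathcal X}$. So the pullback is a trivial covering $\hat{\mathcal X}\times T$, where $T$ is its set of components, $|T|=n$. The group $\Gamma$ acts on the pullback through the first factor, hence on $T$; under the identification with $\hat{\mathcal X}\times T$ it acts diagonally. Dividing by $\Gamma$ gives $\widetilde{\mathcal X}\cong(\hat{\mathcal X}\times T)/\Gamma=\widetilde{\mathcal X}_T$. (Starting from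 $\widetilde{\mathcal X}_{T_0}$ one finds $T\cong T_0$: the pullback is $\hat{\mathcal X}\times T_0$ via $(\hat x,t)\mapsto(\hat x,[\hat x,t])$, and $\gamma$ sends $(\hat x,[\hat x,t])$ to $(\gamma\hat x,[\hat x,t])=(\gamma\hat x,[\gamma\hat x,\gamma t])$. So the covering determines its $\Gamma$-set.)

**Step 3: the multisection in coordinates.** For $t\in T$ and $\hat x=(F,\theta)\in\hat{\mathcal X}$ put $I_t(\hat x)=\theta(\iota[\hat x,t])\in\mathbb T$. The maps $I_t:\hat{\mathcal X}\to\mathbb T$ are continuous, and
$$I_t(\hat x)\ne I_{t'}(\hat x)\ \ (t\neq t'),\qquad I_{\gamma t}(\gamma\hat x)=\gamma I_t(\hat x)\ \ (\gamma\in\Gamma).\tag{3}$$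

## 9. Lifting to the plane: each symmetry picks one of its fixed points

**Step 1: the point $x_t(\gamma)$.** A symmetry $\gamma$ fixing $t$ may have several fixed points on $\mathbb T$. We show that the multisection selects one of them, although $I_t$ itself moves.

Since $\pi_1(\hat{\mathcal X})$ is finite and $\pi_1(\mathbb T)=\mathbb Z^2$ is torsion-free, $I_t$ lifts to $\tilde I_t:\hat{\mathcal X}\to\mathbb R^2$, unique up to $\mathbb Z^2$ as $\hat{\mathcal X}$ is connected. Let $\gamma t=t$. By (3), $\tilde I_t(\gamma\hat x)$ and $\tilde\gamma_0\tilde I_t(\hat x)$, for any affine lift $\tilde\gamma_0$ of $\gamma$ to $\mathbb R^2$, lift the same map, so they differ by a constant in $\mathbb Z^2$. So there is a unique affine lift $\tilde\gamma$ of $\gamma$ with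
$$\tilde I_t(\gamma\hat x)=\tilde\gamma\,\tilde I_t(\hat x),\tag{4}$$
and by uniqueness $\gamma\mapsto\tilde\gamma$ is a homomorphism on $\mathrm{Stab}_\Gamma(t)$.

Let $\gamma\neq1$ have finite order. Then $\tilde\gamma$ has finite order, and $\tilde\gamma\neq1$ since it covers $\gamma\ne1$. Its linear part $A$ is not $1$, as a nontrivial translation of $\mathbb R^2$ has infinite order. So $A\neq1$ has finite order in $SL_2(\mathbb Z)$. Then $\det(A-1)\neq0$: an eigenvalue $1$ would force both eigenvalues to be $1$, and a unipotent matrix of finite order is $1$. So $\tilde\gamma$ has a unique fixed point in $\mathbb R^2$. Replacing $\tilde I_t$ by $\tilde I_t+m$, $m\in\mathbb Z^2$, conjugates $\tilde\gamma$ by the translation by $m$ and moves the fixed point by $m$. So its image $x_t(\gamma)\in\mathbb T$ is well defined, and it is fixed by $\gamma$. The case $A=1$ having been excluded: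
$$\text{nontrivial translations in }\Gamma\text{ have no fixed points in }T.\tag{5}$$

If $\Delta\neq1$ is a finite subgroup of $\mathrm{Stab}_\Gamma(t)$, its lift is a finite group of affine maps and has a common fixed point, the barycenter of an orbit. By uniqueness it is the fixed point of every nontrivial element, so $x_t(\gamma)$ is the same for all $1\neq\gamma\in\Delta$; call it $x_t(\Delta)$.

Let $\delta\in\Gamma$ with affine lift $\tilde\delta$. By (3), $\hat x\mapsto\tilde\delta\tilde I_t(\delta^{-1}\hat x)$ is a lift of $I_{\delta t}$. For it, the lift of $\delta\gamma\delta^{-1}$ in the sense of (4) is $\tilde\delta\tilde\gamma\tilde\delta^{-1}$, because $\tilde\delta\tilde I_t(\gamma\delta^{-1}\hat x)=\tilde\delta\tilde\gamma\tilde I_t(\delta^{-1}\hat x)$. Its fixed point is $\tilde\delta$ of the old one. Hence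
$$x_{\delta t}(\delta\Delta\delta^{-1})=\delta\,x_t(\Delta)\qquad(\delta\in\Gamma).\tag{6}$$

**Step 2: different labels select different fixed points.**

**Lemma 3.** *If $\gamma\ne1$ has finite order $k$ and fixes $t\neq t'$, then $x_t(\gamma)\neq x_{t'}(\gamma)$.*

*Proof.* Suppose they are equal. Choose $\tilde I_t,\tilde I_{t'}$ so that the two lifts of $\gamma$ have the same fixed point in $\mathbb R^2$. They have the same linear part $A$, so they coincide. Then $d=\tilde I_t-\tilde I_{t'}$ satisfies $d(\gamma\hat x)=Ad(\hat x)$, and since $I_t\neq I_{t'}$ everywhere, $d$ takes values in $\mathbb R^2\setminus\mathbb Z^2\subset\mathbb R^2\setminus0$. In a suitable basis of $\mathbb R^2$, $A$ is a rotation by an angle $\varphi\notin2\pi\mathbb Z$. Since $\pi_1(\hat{\mathcal X})$ is finite, the argument of $d$ in this basis lifts to a continuous function $\eta:\hat{\mathcal X}\to\mathbb R$. Then $\eta(\gamma\hat x)-\eta(\hat x)$ is continuous and lies in $\varphi+2\pi\mathbb Z$, so by connectedness it is a constant $\varphi'\neq0$. Applying $\gamma$ in total $k$ times gives $\eta(\hat x)=\eta(\hat x)+k\varphi'$, a contradiction.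 $\square$

**Step 3: proof of (a).** For $t\in T^{\rm sing}$ the group $N_t=\mathrm{Stab}_N(t)\ne1$ contains no nontrivial translation by (5), so it embeds in $\{\pm1\}$ and has order $2$. Put $x_t=x_t(N_t)$. It is fixed by some $(-1,b)$, so it lies in $\mathbb T[6]$. Since $N$ is normal, $N_{\delta t}=\delta N_t\delta^{-1}$, so by (6) the map $t\mapsto x_t$ is $\Gamma$-equivariant. It is injective: if $x_t=x_{t'}=x$, then $N_t$ and $N_{t'}$ lie in $\mathrm{Stab}_N(x)$, which contains no nontrivial translation and so embeds in $\{\pm1\}$; hence $N_t=N_{t'}$, and Lemma 3 gives $t=t'$.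

**Step 4: proof of (b).** Here the stabilizers in $\mathbb T$ could be larger than those in $T$, and we must show that they are not. For $t\in T$ with $\Delta_t:=\mathrm{Stab}_{\Gamma_\rho}(t)\neq1$ put $x_t=x_t(\Delta_t)$. For $\delta\in\Gamma_\rho$ we have $\Delta_{\delta t}=\delta\Delta_t\delta^{-1}$, so by (6) $t\mapsto x_t$ is $\Gamma_\rho$-equivariant. Let $x=x_t$. The group $\mathrm{Stab}_{\Gamma_\rho}(x)$ contains no nontrivial translation, so it embeds in $\langle R\rangle$ and is abelian. It contains $\Delta_t$. For $h\in\mathrm{Stab}_{\Gamma_\rho}(x)$ we have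
$$\Delta_{ht}=h\Delta_th^{-1}=\Delta_t,\qquad x_{ht}=hx=x ,$$
so $ht=t$ by Lemma 3, applied to a nontrivial element of $\Delta_t$. Thus $\mathrm{Stab}_{\Gamma_\rho}(x_t)=\Delta_t$. If $x_t=x_{t'}$, then $\Delta_t=\Delta_{t'}\neq1$ and again $t=t'$ by Lemma 3. So $t\mapsto x_t$ embeds the non-free part of $T$ equivariantly into $\mathbb T$. The free $\Gamma_\rho$-orbits of $T$ can be sent to distinct free $\Gamma_\rho$-orbits of $\mathbb T$ (all but finitely many points of $\mathbb T$ have trivial stabilizer); these do not meet the points $x_t$, whose stabilizers are nontrivial. Hence $T$, and in particular $T^{\rm fr}$, embeds $\Gamma_\rho$-equivariantly in $\mathbb T$. This proves Theorem B. $\blacksquare$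

**Lines and pairs of flexes again.** Lines are excluded by (5): a line in $\mathbb F_3^2$ is fixed by the translations along it. Now let $T$ be the set of the $36$ unordered pairs of elements of $\mathbb T[3]$, so that $\widetilde{\mathcal X}_T$ is the covering by pairs of flexes. It is a single $\Gamma$-orbit: translate one element to $0$ and use that $SL_2(\mathbb Z)$ is transitive on $\mathbb T[3]\setminus0$. Every pair is fixed by a point reflection, so $T=T^{\rm sing}$. If the covering embedded, then by (a) (and since the covering determines $T$) $T$ would be $\Gamma$-isomorphic to an orbit of size $36$ in $\mathbb T[6]$. But $\mathbb T[3]$ is a $\Gamma$-stable subset of the $36$-element set $\mathbb T[6]$, so $\mathbb T[6]$ is not a single orbit. So pairs of flexes do not label points, as announced, even though $\mathbb T[6]$ itself gives a multisection of degree $36$.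

## 10. The degrees: counting orbits modulo 108

**Necessity in Theorem C.** Let $T$ be as in Theorem B, $n=|T|$. We count $T^{\rm sing}$ and $T^{\rm fr}$ separately.

*The singular part.* $\mathbb T[6]=\mathbb T[2]\oplus\mathbb T[3]$ consists of two $\Gamma$-orbits: $\mathbb T[3]$, with $9$ points, and $\mathbb T[6]\setminus\mathbb T[3]=(\mathbb T[2]\setminus0)+\mathbb T[3]$, with $27$ points. The second is one orbit because $SL_2(\mathbb Z)$ is transitive on $\mathbb T[2]\setminus0$ and the translations by $\mathbb T[3]$ are in $\Gamma$. By (a), $|T^{\rm sing}|\in\{0,9,27,36\}$.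

*The free part at $i$.* By step (ii) in the proof of Proposition 2, $\Gamma_i$ acts freely on $T^{\rm fr}$. So $36$ divides $|T^{\rm fr}|$.

*The free part at $\rho$.* By (b) there is a $\Gamma_\rho$-equivariant injection of $T^{\rm fr}$ into $\mathbb T$. Its image consists of points with trivial $N$-stabilizer, i.e. it lies in $\mathbb T\setminus\mathbb T[6]$. We determine the points of $\mathbb T\setminus\mathbb T[6]$ that are not free under $\Gamma_\rho$. The stabilizer of such a point $x$ meets $N$ trivially, so it embeds in $\Gamma_\rho/N\cong\mathbb Z/3$ and has order $3$. It contains no nontrivial translation, so its linear parts form the subgroup $\langle R^2\rangle$ of order $3$, and it is generated by some $(A,b)$ with $A=R^2$. So $(1-A)x=b$, and $x$ lies in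
$$Q=\{x\in\mathbb T:\ (1-A)x\in\mathbb T[3]\},\qquad A=R^2 .$$
$Q$ is a group of order $9\cdot\det(1-A)=27$ and contains $\mathbb T[3]$. As $Q$ is a $3$-group, $Q\cap\mathbb T[6]=\mathbb T[3]$. Conversely, a point $x\in Q\setminus\mathbb T[3]$ is fixed by $(A,(1-A)x)\in\Gamma_\rho$ and is not in $\mathbb T[6]$, so its $N$-stabilizer is trivial and its $\Gamma_\rho$-stabilizer has order $3$. So the points in question are exactly the $27-9=18$ points of $Q\setminus\mathbb T[3]$. This set is $\Gamma_\rho$-stable by its description through stabilizers, and each orbit in it has $54/3=18$ elements, so it is a single orbit. (It contains the point $(\frac19,\frac19)$ of Section 5, and so all centers of faces.) Hence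
$$|T^{\rm fr}|=54a+18\delta,\qquad a\ge0,\ \delta\in\{0,1\}.$$

*Combining.* Since $36\mid54a+18\delta$: if $\delta=0$, then $a$ is even and $|T^{\rm fr}|\equiv0$ mod $108$; if $\delta=1$, then $a$ is odd and $|T^{\rm fr}|\equiv54+18=72$ mod $108$. So
$$n\equiv9\varepsilon_0+27\varepsilon_1+72\delta\pmod{108},\qquad\varepsilon_0,\varepsilon_1,\delta\in\{0,1\}.$$
The eight values are $0,9,27,36,72,81,99$ and $9+27+72=108\equiv0$, which is the stated list.

**Sufficiency in Theorem C.** We need a $\Gamma$-set that adds $108$ to the degree. Let
$$T_4=\{x\in\mathbb T:\ 3x\text{ has exact order }4\}.$$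
It is $\Gamma$-stable, since $3(Ax+b)=A(3x)$. There are $16-4=12$ points of exact order $4$, and each has $9$ preimages under multiplication by $3$, so $|T_4|=108$. It is disjoint from $\mathbb T[6]$, where $3x\in\mathbb T[2]$, and from the $3$-group $Q$. So $N$ acts freely on $T_4$, and then by the analysis above $\Gamma_\rho$ does too. Let
$$T=\varepsilon_0\,\mathbb T[3]\ \sqcup\ \varepsilon_1\,(\mathbb T[6]\setminus\mathbb T[3])\ \sqcup\ \delta\,T^{\rm ncf}\ \sqcup\ k\,T_4,\qquad\varepsilon_0,\varepsilon_1,\delta\in\{0,1\},\ k\ge0,$$
where a coefficient denotes the number of disjoint copies. Here $T^{\rm sing}$ is the part coming from $\mathbb T[6]$, each orbit at most once, so (a) holds. The rest, $T^{\rm fr}=\delta T^{\rm ncf}\sqcup kT_4$, is as a $\Gamma_\rho$-set a union of free orbits and, if $\delta=1$, one orbit of size $18$. That orbit embeds in $\mathbb T$ by Section 5, with points of stabilizer of order $3$, and the free orbits can be sent to distinct free orbits of $\mathbb T$; so (b) holds. By Theorem B there is a multisection of degree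
$$9\varepsilon_0+27\varepsilon_1+72\delta+108k$$
whenever this number is positive. These numbers exhaust all $n\ge1$ in the listed residue classes. $\blacksquare$
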